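# Two different 3-sectors for one pair of sites, and three situations where there is only one

## 1. Zone pairs, and the question they decide

Throughout, $|\cdot|$ is the Euclidean norm on $\mathbb R^d$, and $d(z,X)=\inf_{x\in X}|z-x|$ for nonempty $X\subset\mathbb R^d$. The function $d(\cdot,X)$ is 1-Lipschitz, and if $X$ is closed the infimum is attained. We write $B^\circ(c,\rho)$ and $\bar B(c,\rho)$ for open and closed balls, $[x,y]$ for a segment, and $[x,y)=[x,y]\setminus\{y\}$. For nonempty $X,Y$ put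
$$\operatorname{dom}(X,Y)=\{z:\ d(z,X)\le d(z,Y)\}.$$
This is a closed set that contains $X$. It shrinks (or stays the same) when $Y$ grows.

Let $P,Q\subset\mathbb R^d$ be disjoint, nonempty and closed; we call them sites.

**Definition (zone pair).** A zone pair of $(P,Q)$ is a pair $(A,B)$ of nonempty sets with
$$A=\operatorname{dom}(P,B),\qquad B=\operatorname{dom}(Q,A).$$

So $A$ consists of the points that are at least as near to $P$ as to the rival territory $B$, and $B$ is defined by the same rule with the roles exchanged. The definition is circular: each territory is measured against the other territory, not against the other site.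

*Example.* On the line let $P=\{0\}$, $Q=\{3\}$. Then $A=(-\infty,1]$, $B=[2,\infty)$ is a zone pair. For $0\le z\le 2$ the condition $|z|\le d(z,B)$ reads $z\le 2-z$, i.e. $z\le1$. For $z<0$ it reads $|z|\le 2+|z|$, which holds, and for $z>2$ it reads $z\le0$, which fails. The check for $B$ is the mirror image.

Three facts follow at once. The sets $A,B$ are closed, with $P\subset A$ and $Q\subset B$. They are disjoint: if $z\in A\cap B$, then $d(z,P)\le d(z,B)=0$ and $d(z,Q)\le d(z,A)=0$, so $z\in P\cap Q=\emptyset$. Finally, there is a conflict rule: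
$$w\in A,\ w'\in B\ \Longrightarrow\ |w-w'|\ge d(w,P)\ \text{ and }\ |w-w'|\ge d(w',Q), \tag{1}$$
because $d(w,P)\le d(w,B)\le |w-w'|$, and likewise for $w'$.

What are zone pairs for? Define
$$\operatorname{bisect}(X,Y)=\{z:\ d(z,X)=d(z,Y)\}.$$

**Definition ($k$-sector).** Let $k\ge2$. A $k$-sector of $P$ and $Q$ is a sequence $(C_1,\dots,C_{k-1})$ of nonempty subsets of $\mathbb R^d$ with $C_i=\operatorname{bisect}(C_{i-1},C_{i+1})$ for $i=1,\dots,k-1$, where $C_0=P$ and $C_k=Q$.

It is known that a $k$-sector of any two such sites exists. The question comes from "Distance $k$-Sectors and Zone Diagrams", http://www.cs.toronto.edu/~kawamura/publ/090317/fulltext.pdf. It is the conjecture that the $k$-sector of two disjoint closed sites in $\mathbb R^d$ is always unique. We shall see that a zone pair produces a 3-sector, and that different zone pairs produce different 3-sectors. To disprove the conjecture it is therefore enough to find sites with two zone pairs.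

**Theorem A.** For every $d\ge2$ there are disjoint nonempty closed sets $P,Q\subset\mathbb R^d$ with at least two different $3$-sectors. So the conjecture is false, already for $k=3$ in $\mathbb R^2$.

**Theorem B.** If $\operatorname{dist}(P,Q)>0$ (for instance, if one of the disjoint closed sets $P,Q$ is compact), then $P,Q$ have at most one $k$-sector, for all $k\ge2$, $d\ge1$.

**Theorem C.** If $d=1$, any two disjoint nonempty closed sets have at most one $k$-sector, for every $k\ge2$.

The case $k\ge4$, $d\ge2$, $\operatorname{dist}(P,Q)=0$ is not settled here. Theorems B and C are not needed for Theorem A, but Theorem B tells us where to look: sites with two $k$-sectors must be at distance $0$.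

## 2. Bisectors and thirds on the line

For $k=2$ nothing is circular: $C_1=\operatorname{bisect}(P,Q)$ is forced, so a 2-sector is unique.

For $k=3$ we look for $C_1=\operatorname{bisect}(P,C_2)$ and $C_2=\operatorname{bisect}(C_1,Q)$. With $P=\{0\}$, $Q=\{3\}$ on the line, $C_1=\{1\}$, $C_2=\{2\}$ works, since $1$ is the midpoint of $0,2$ and $2$ is the midpoint of $1,3$. These are the frontiers of the zone pair of Section 1.

The sets $C_i$ need not be connected. Let $P=\{0\}$, $Q=\{-3,3\}$. Then $C_1=\{-1,1\}$, $C_2=\{-2,2\}$ is a 3-sector: for $z\ge0$, $|z|=|z-2|$ only at $z=1$, and $|z-1|=|z-3|$ only at $z=2$; for $z\le 0$ use the mirror image. Section 12 shows that on the line dividing each gap between neighboring points of $P$ and $Q$ into equal parts is the only possibility. In the plane there is no such left-to-right order to follow.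

## 3. A zone pair is a 3-sector in disguise

**Lemma 1.** If $(A,B)$ is a zone pair, then
$$C_1=\{d(\cdot,P)=d(\cdot,B)\},\qquad C_2=\{d(\cdot,Q)=d(\cdot,A)\}$$
form a 3-sector of $P,Q$, and $A=\{z:\ d(z,P)\le d(z,C_2)\}$. Hence zone pairs with different $A$ give different 3-sectors.

*Proof.* The point is that, for comparisons with $P$, the solid territory $B$ may be replaced by the thin set $C_2$. By definition $C_1\subset A$ and $C_2\subset B$. Since $B=\{d(\cdot,Q)-d(\cdot,A)\le0\}$, continuity gives $\partial B\subset C_2$.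

Let $z\notin B$. Then $d(z,B)=d(z,\partial B)$, and $\partial B\subset C_2\subset B$ gives $d(z,\partial B)\ge d(z,C_2)\ge d(z,B)$. So $d(z,C_2)=d(z,B)$.

Let $z\in B$, and let $p\in P$ be nearest to $z$. Since $p\in A$, we have $p\notin B$. The segment $[z,p]$ starts in the closed set $B$ and ends outside, so it contains a point of $\partial B\subset C_2$, and this point is not $p$. Hence $d(z,C_2)<|z-p|=d(z,P)$.

Consequently $\operatorname{bisect}(P,C_2)$ contains no point of $B$, and equals $\{z\notin B:\ d(z,P)=d(z,B)\}=C_1$, because $C_1\subset A$ misses $B$. In the same way $\{d(\cdot,P)\le d(\cdot,C_2)\}=\{z\notin B:\ d(z,P)\le d(z,B)\}=A$, because $A$ misses $B$. By symmetry $C_2=\operatorname{bisect}(C_1,Q)$.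

The continuous function $d(\cdot,P)-d(\cdot,B)$ is negative on $P$ (as $P\cap B=\emptyset$) and positive on $Q$ (as $Q\subset B$, $P\cap Q=\emptyset$). So it vanishes somewhere on a segment from $P$ to $Q$, and $C_1\neq\emptyset$. Likewise $C_2\ne\emptyset$.

Finally, $A$ is computed from $P$ and $C_2$, so two zone pairs with different $A$ have different $C_2$. $\square$

## 4. Self-supporting sets grow into zone pairs

The next lemma lets us prescribe points that $A$ must contain. We attach to $P$ some segments with foot in $P$, and ask that this enlarged set defends the segments by itself.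

**Lemma 2.** Let $U$ be the union of $P$ and some segments $[s,t]$ with $s\in P$. Suppose that for each of these segments
$$|z-t|<|s-t|\ \Longrightarrow\ d(z,U)<d(z,Q). \tag{H}$$
Then there is a zone pair $(A,B)$ with $A\supset U$. The same holds with $P,Q$ (and $A,B$) interchanged.

*Proof.* For $X\supset P$ put $\Phi(X)=\operatorname{dom}(P,\operatorname{dom}(Q,X))$. If $X\subset X'$, then $\operatorname{dom}(Q,X)\supset\operatorname{dom}(Q,X')$, hence $\Phi(X)\subset\Phi(X')$. So $\Phi$ is increasing, and $P\subset\Phi(X)$ always.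

First we show $U\subset\Phi(U)$. Let $x\in[s,t]$. If $|z-x|<|x-s|$, then $|z-t|<|x-s|+|x-t|=|s-t|$. So $B^\circ(x,|x-s|)\subset B^\circ(t,|s-t|)$, and by (H) this ball contains no point of $\operatorname{dom}(Q,U)$. Therefore $d(x,\operatorname{dom}(Q,U))\ge|x-s|\ge d(x,P)$, that is, $x\in\Phi(U)$.

Next we pass to a fixed point. Let $A$ be the union of all $X\supset P$ with $X\subset\Phi(X)$; one of them is $U$. For each such $X$ we have $X\subset\Phi(X)\subset\Phi(A)$, so $A\subset\Phi(A)$. Applying $\Phi$ gives $\Phi(A)\subset\Phi(\Phi(A))$, so $\Phi(A)$ is one of the sets $X$ and $\Phi(A)\subset A$. Thus $A=\Phi(A)\supset U$. With $B=\operatorname{dom}(Q,A)$ we get $A=\operatorname{dom}(P,B)$. $\square$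

*Example.* For $P=\{0\}$, $Q=\{3\}$ and one segment $[0,t]$ with $t>0$, condition (H) says that every $z\in(0,2t)$ is nearer to $[0,t]$ than to $3$. For $t=1$ this holds: if $z\le1$ the distance to $[0,1]$ is $0$, and if $1<z<2$ then $z-1<1<3-z$. For $t=1.2$ it fails at $z=2.3$, since $1.1>0.7$. The largest admissible $t$ is the end of the zone $A$ of Section 1.

## 5. An endless chain of rival claims

We want two zone pairs. Suppose there are points $w_0,w_1,w_2,\dots$ in the plane with $d(w_j,P)=R_j$ for even $j$, $d(w_j,Q)=R_j$ for odd $j$, and $|w_j-w_{j+1}|=h_j<R_j$. By (1), two consecutive vertices can never both be claimed, the even one by $A$ and the odd one by $B$. So there are two competing patterns: $A$ claims all even vertices, or $B$ claims all odd vertices. Within one pattern, the claim on $w_j$ is threatened by the rival's claim on $w_{j+1}$, and this threat is removed by our own claim on $w_{j+2}$, which conflicts with it. That claim is in turn secured by $w_{j+4}$, and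 so on. There is no last link. We shall realize both patterns for the same sites by Lemma 2.

Here are the numbers. Let $N=10^6$, and for an index $j$ write $n=j+N$. For $j\ge0$ put
$$R_j=1+\tfrac{100}n,\quad \gamma_j=\tfrac1{n^2},\quad h_j=R_j-\gamma_j,\quad \sigma_j=\tfrac1{n^2},\quad \varepsilon_j=\tfrac1{100\,n^3}.$$
For $j\ge-1$ let $e_j=(0,1)$ if $j$ is even, and $e_j=(\sqrt{1-\theta_j^2},\theta_j)$ with $\theta_j=\frac4{j+N}$ if $j$ is odd. Let
$$w_0=0,\qquad w_{j+1}=w_j+h_je_j,\qquad s_j=w_j+R_je_{j-1}\qquad(j\ge0).$$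
So $w_0,w_1,\dots$ is a staircase with steps of length about $1$, going alternately almost to the right and up. The point $s_j$ is reached from $w_j$ by repeating the preceding direction. The segments $[s_j,w_j]$, of length $R_j$, will be the claims; the points $s_j$ with $j$ even will be in $P$, those with $j$ odd in $Q$.

Let $c_j=\langle e_j,e_{j+1}\rangle$. Then $c_j=\theta_j$ for $j$ odd and $c_j=\theta_{j+1}$ for $j$ even, so
$$\tfrac4{n+1}\le c_j\le\tfrac4n\qquad(j\ge-1). \tag{2}$$
Both $R_j$ and $h_j$ lie in $[1,1.0001]$ and decrease in $j$.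

The role of each choice: $\gamma_j$ is the overlap by which $w_j$ and $w_{j+1}$ conflict. It shrinks by the factor $\approx1-\frac2n$ per step. The slight tilt, $c_j\approx\frac4n$, makes the next vertex more effective by a factor $\approx 1-\frac4n$; inequality (I4) below is the comparison of $\frac2n$ with $\frac4n$. The slow decrease of $R_j$ keeps the clusters behind at a distance, with room of order $\frac1{n^2}$; these are (I1)–(I3). The numbers $\sigma_j,\varepsilon_j$ are used in Section 8.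

## 6. Positions and four inequalities

**Coarse positions.** This step locates everything up to a small error, so that only a few pairs need exact work. Fix $j$ and let $(e,f)=((1,0),(0,1))$ if $j$ is odd, $((0,1),(1,0))$ if $j$ is even. For odd $l$, $|e_l-(1,0)|^2=2-2\sqrt{1-\theta_l^2}\le2\theta_l^2$ and $\theta_l\le\frac4{N-1}$. So $e_l$ is within $10^{-5}$ of $e$ if $l\equiv j$ mod 2, and of $f$ otherwise. Since $R_l,h_l\in[1,1.0001]$, each vector $h_le_l$ or $R_le_{l-1}$ is within $2\cdot10^{-4}$ of $e$ or $f$ accordingly. Thus $w_{j+1}-w_j\approx e$, $w_{j+2}-w_j\approx e+f$, $w_{j+3}-w_j\approx2e+f$, and so on; backwards, $w_{j-1}-w_j\approx-f$, $w_{j-2}-w_j\approx-e-f$, and so on; and $s_i=w_i+R_ie_{i-1}$ adds $e$ if $i-j$ is odd and $f$ if it is even. For $|i-j|\le5$ the vector $s_i-w_j$ is a signed sum of at most six such vectors. Hence, in coordinates with respect to $(e,f)$,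
$$\begin{array}{c|ccccccccccc}
i-j&-5&-4&-3&-2&-1&0&1&2&3&4&5\\\hline
s_i-w_j&(-1,-3)&(-2,-1)&(0,-2)&(-1,0)&(1,-1)&(0,1)&(2,0)&(1,2)&(3,1)&(2,3)&(4,2)
\end{array}\tag{3}$$
with error at most $2\cdot10^{-3}$, also when $s_i$ is replaced by any point within $2\sigma_i$ of it.

If $|i-j|\ge6$, then $\pm(w_i-w_j)$ is a sum of steps with nonnegative coordinates that contains at least three odd and three even steps. So both coordinates are at least $2.99$ and
$$|w_i-w_j|\ge4.2\qquad(|i-j|\ge6). \tag{4}$$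
Since $|s_i-w_i|=R_i\le1.0001$, all points within $2\sigma_i$ of $s_i$ are then at distance at least $3$ from $w_j$.

For $1\le i-i'\le5$, table (3) with $j=i'$ gives $s_i-s_{i'}\approx(2,-1),(1,1),(3,0),(2,2),(4,1)$ with error at most $4\cdot10^{-3}$, so $|s_i-s_{i'}|\ge1.4$. For $|i-i'|\ge6$, (4) gives $|s_i-s_{i'}|\ge4.2-2.1$. Hence
$$\text{for } i\neq i',\ \text{points within }2\sigma_i\text{ of }s_i\text{ and within }2\sigma_{i'}\text{ of }s_{i'}\text{ are at distance}\ge1.3. \tag{5}$$

**Exact inequalities.** This step settles the close cases that (3) cannot decide. With $n=j+N$: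

**(I1)** $h_{j-1}\ge R_j+\frac{98}{n^2}$ and $h_{j-1}\sqrt{1-c_{j-2}^2}\ge R_j+\frac{80}{n^2}$ for $j\ge1$.

We have $h_{j-1}-R_j=\frac{100}{n(n-1)}-\frac1{(n-1)^2}\ge\frac{98}{n^2}$. Also $1-\sqrt{1-c_{j-2}^2}\le c_{j-2}^2\le\frac{16}{(n-2)^2}\le\frac{17}{n^2}$ by (2), and $h_{j-1}\cdot17\le1.0001\cdot17<18$.

**(I2)** $|w_j-s_{j-2}|\ge R_j+\frac{180}{n^2}$ for $j\ge2$.

From $w_j-s_{j-2}=h_{j-2}e_{j-2}+h_{j-1}e_{j-1}-R_{j-2}e_{j-3}$,
$$\langle w_j-s_{j-2},e_{j-2}\rangle=h_{j-2}+h_{j-1}c_{j-2}-R_{j-2}c_{j-3}.$$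
Here $h_{j-2}-R_j=\frac{200}{n(n-2)}-\frac1{(n-2)^2}\ge\frac{198}{n^2}$. The last two terms equal $-h_{j-1}(c_{j-3}-c_{j-2})-(R_{j-2}-h_{j-1})c_{j-3}$. By (2), $c_{j-3}-c_{j-2}\le\frac4{n-3}-\frac4{n-1}\le\frac9{n^2}$. Moreover $0\le R_{j-2}-h_{j-1}=\frac{100}{(n-1)(n-2)}+\frac1{(n-1)^2}\le\frac{110}{n^2}$ and $0<c_{j-3}\le\frac4{n-3}$. So these terms sum to at least $-\frac{10}{n^2}$, and $198-10\ge180$.

**(I3)** $|w_j-s_{j-3}|\ge2R_j+\frac{150}{n^2}$ for $j\ge3$.

We have $w_j-s_{j-3}=h_{j-3}e_{j-3}+h_{j-2}e_{j-2}+h_{j-1}e_{j-1}-R_{j-3}e_{j-4}$.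

If $j$ is even, $e_{j-2}=e_{j-4}=(0,1)$, and the first coordinate is $h_{j-3}\sqrt{1-\theta_{j-3}^2}+h_{j-1}\sqrt{1-\theta_{j-1}^2}$. Here $h_{j-3}\ge h_{j-1}\ge R_j+\frac{98}{n^2}$, and $1-\sqrt{1-\theta^2}\le\theta^2\le\frac{16}{(n-3)^2}\le\frac{17}{n^2}$ for both values of $\theta$. So the first coordinate is at least $2(R_j+\frac{80}{n^2})$.

If $j$ is odd, $e_{j-3}=e_{j-1}=(0,1)$, and the second coordinate is $h_{j-3}+h_{j-1}+h_{j-2}\theta_{j-2}-R_{j-3}\theta_{j-4}$. The first two terms sum to at least $2R_j+\frac{196}{n^2}$. The last two equal $-h_{j-2}(\theta_{j-4}-\theta_{j-2})-(R_{j-3}-h_{j-2})\theta_{j-4}$, where $\theta_{j-4}-\theta_{j-2}=\frac8{(n-4)(n-2)}\le\frac9{n^2}$, $0\le R_{j-3}-h_{j-2}\le\frac{110}{n^2}$ and $\theta_{j-4}=\frac4{n-4}$. So they sum to at least $-\frac{10}{n^2}$.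

**(I4)** $R_{j+1}^2-h_{j+1}^2-2\gamma_j(R_{j+1}-c_jh_{j+1})\ge\frac2{n^3}>20\,\varepsilon_{j+1}h_{j+1}$ for $j\ge0$.

Divide the left side by $2R_{j+1}\gamma_j$. Since $R_{j+1}^2-h_{j+1}^2=\gamma_{j+1}(2R_{j+1}-\gamma_{j+1})$, the first part becomes
$$\frac{\gamma_{j+1}}{\gamma_j}\Big(1-\frac{\gamma_{j+1}}{2R_{j+1}}\Big)\ge\Big(1-\frac1{n+1}\Big)^2-\frac1{2n^2}\ge1-\frac2{n+1}-\frac1{2n^2}.$$
The subtracted part becomes $1-c_j+c_j\gamma_{j+1}/R_{j+1}\le1-\frac4{n+1}+\frac4{n^3}$. The difference is at least $\frac2{n+1}-\frac1{2n^2}-\frac4{n^3}\ge\frac1n$. Multiply by $2R_{j+1}\gamma_j\ge\frac2{n^2}$. Finally $20\,\varepsilon_{j+1}h_{j+1}\le\frac{0.21}{n^3}$.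

## 7. Why bare points do not suffice

The first thing to try is $P=\{s_i: i\text{ even}\}$, $Q=\{s_i:i\text{ odd}\}$ and $U=\bigcup_{i\text{ even}}[s_i,w_i]$. Condition (H) fails, and the place where it fails tells us what to add.

Let $j$ be even, and let $e_j^\perp$ be the unit normal of $e_j$ with $\langle e_{j+1},e_j^\perp\rangle=\sqrt{1-c_j^2}$. Take $z=w_{j+1}-2\gamma_je_j^\perp$. Then $|z-w_j|^2=h_j^2+4\gamma_j^2<(h_j+\gamma_j)^2=R_j^2$, so $z$ is a test point for the segment $[s_j,w_j]$. Also $|z-s_{j+1}|^2=R_{j+1}^2+4\gamma_j^2$. We check that $z$ is nearer to $s_{j+1}\in Q$ than to all of $U$.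

- *The segment $[s_{j+2},w_{j+2}]$.* Since $\langle z-w_{j+2},e_{j+1}\rangle<0$, its point nearest to $z$ is $w_{j+2}=w_{j+1}+h_{j+1}e_{j+1}$. Here $|z-w_{j+2}|^2-|z-s_{j+1}|^2=h_{j+1}^2-R_{j+1}^2+4\gamma_jh_{j+1}\sqrt{1-c_j^2}\ge-2.01\gamma_j+3.9\gamma_j>0$.
- *The segment $[s_j,w_j]$.* It lies on the line $w_j+\mathbb Re_{j-1}$, whose distance from $w_{j+1}$ is $h_j\sqrt{1-c_{j-1}^2}\ge R_{j+1}+\frac{80}{(n+1)^2}$ by (I1). So its distance from $z$ is at least $R_{j+1}+\frac{70}{n^2}$, and the square of this exceeds $R_{j+1}^2+\frac4{n^4}$.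
- *The other segments.* In the coordinates of (3), relative to $w_j$, the point $z$ is within $10^{-3}$ of $(1,0)$. The segments with $i=j-4,j-2,j+4$ are within $2\cdot10^{-3}$ of the segments from $(-2,-1)$ to $(-2,-2)$, from $(-1,0)$ to $(-1,-1)$, and from $(2,3)$ to $(2,2)$. So they are at distance at least $1.9$ from $z$. For $|i-j|\ge6$ use (4): the distance is at least $4.2-1.0001-1.0002>2$.

So (H) fails. The vertex $w_{j+2}$ would defend $w_j$ against $s_{j+1}$ at points very near the line through $s_{j+1}$ and $w_{j+1}$; that is what (I4) says. But off the line, already at offset $2\gamma_j$, it does not. Changing constants alone cannot help while the sites are discrete points satisfying (5): then $\operatorname{dist}(P,Q)\ge1.3$, and by Theorem B there is only one 3-sector. The two sites must come arbitrarily close to each other.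

The remedy is to shield each rival point $s_{j+1}$. We place points of our own site right behind $s_{j+1}$, with short own segments rising on both sides, so that $s_{j+1}$ is the nearest object only inside a very thin neighborhood of the ray from $s_{j+1}$ through $w_{j+1}$. These added points must not be visible from outside themselves, or they would harm the rival in the other pattern. For this we use a tripod with the rival's points at its three ends.

## 8. Clusters and shields

**Cluster $i$** ($i\ge0$). Let $v_{i,1}=-e_{i-1}$, and let $v_{i,2},v_{i,3}$ be the unit vectors at angles $\pm120^\circ$ from $v_{i,1}$. Let $c_i^*=s_i+\sigma_ie_{i-1}$. The cluster consists of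

- three tips $p_{i,a}=c_i^*+\sigma_iv_{i,a}$, $a=1,2,3$, so that $p_{i,1}=s_i$;
- a tripod $Y_i=\bigcup_{a}\{c_i^*+tv_{i,a}:\ 0\le t\le\sigma_i-\delta_i\}$, where $\delta_i>0$ is small and is chosen below.

The cluster lies in $\bar B(c_i^*,\sigma_i)$, hence within $2\sigma_i$ of $s_i$. So (3), (4) and its consequence, and (5) apply to its points.

**The sites.** For $\pi\in\{0,1\}$ let
$$X_\pi=\bigcup_{i\equiv\pi}\{p_{i,1},p_{i,2},p_{i,3}\}\ \cup\bigcup_{i\not\equiv\pi}Y_i\quad(\text{mod }2),\qquad P=X_0,\quad Q=X_1.$$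
In each cluster, the tips belong to one site and the tripod to the other. By (5), $P$ and $Q$ are closed. They are disjoint, since $Y_i\subset\bar B(c_i^*,\sigma_i-\delta_i)$ while the tips are at distance $\sigma_i$ from $c_i^*$. Their distance is $0$, since tips and tripod of cluster $i$ are at distance at most $\delta_i\le\sigma_i\to0$.

**Lemma 3 (the tripod is hidden).** Let $T_i=\{z:\langle z-c_i^*,v_{i,a}\rangle<\sigma_i,\ a=1,2,3\}$, an open triangle contained in $\bar B(c_i^*,2\sigma_i)$. If $z\notin T_i$, some tip of cluster $i$ is strictly nearer to $z$ than every point of $Y_i$.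

*Proof.* Let $t_b=\langle z-c_i^*,v_{i,b}\rangle$, and let $t_a$ be the largest of the three; then $t_a\ge\sigma_i$. For $\zeta=c_i^*+tv_{i,b}$ with $0\le t<\sigma_i$,
$$|z-\zeta|^2-|z-p_{i,a}|^2=-2tt_b+t^2+2\sigma_it_a-\sigma_i^2\ge(\sigma_i-t)(2t_a-\sigma_i-t)>0.\qquad\square$$

Fewer arms would not do. With one arm from $c^*$ in direction $v$, a point behind $c^*$ sees $c^*$ before the tip. With two opposite arms $\pm v$, a point on the line through $c^*$ perpendicular to $v$ has $c^*$ as its nearest point of the cluster.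

**Shields.** At a tip $\xi=p_{i,a}$ use orthonormal coordinates $(x',y')$ with origin $\xi$ and $x'$-axis in the direction $-v_{i,a}$, toward the center. The points $(x',0)$ with $\delta_i\le x'\le\sigma_i$ lie in $Y_i$. Define
$$q_0=2,\quad g_0=\tfrac{\delta_i}2,\qquad q_{l+1}=\tfrac34q_l,\quad g_{l+1}=\frac{2g_l(1+q_l^2)}{q_l^2}.$$
Let $m$ be minimal with $q_m\le\varepsilon_i$ (all this depends on $i$). The numbers $g_0,\dots,g_m$ are fixed multiples of $\delta_i$, so we can choose $\delta_i$ so small that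
$$g_m\le\varepsilon_iq_m,\qquad g_m\le\tfrac{\sigma_i}{20},\qquad\delta_i\le\tfrac{\sigma_i}{20}. \tag{6}$$
The sequence $g_l$ increases. So does $q_lg_l$, since $q_{l+1}g_{l+1}=\frac32g_l(1+q_l^2)/q_l>q_lg_l$. Hence $\delta_i=q_0g_0\le q_lg_l\le q_mg_m\le\frac{\sigma_i}{20}$. The shield segments at $\xi$ are
$$[(q_lg_l,0),(q_lg_l,\pm g_l)],\qquad0\le l\le m;$$
their feet lie in $Y_i$.

Why a ladder of rungs, when only the last one is thin and effective? A single rung with slope parameter $q<1$ and height $g$ does not satisfy (H). Choose $y$ with $g(1-\sqrt{1-q^2})<y<qg$, possible because $1-\sqrt{1-q^2}\le q^2<q$. Then $z=(0,y)$ is within distance less than $g$ of the end $(qg,g)$, its distance to $\xi$ is $y$, its distance to the rungs at $x'=qg$ is at least $qg>y$, and its distance to the arm is more than $y$. In the ladder, each rung is defended by the preceding one, and rung $0$ by the arm; this is done in part (b) of Section 9.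

**Lemma 4 (the effect of a shield).** Let $\xi=p_{i,a}$, let $|z-\xi|\le5$, and let $z$ have distance $>10\varepsilon_i$ from the ray $\{\xi+tv_{i,a}:t\ge0\}$. Then the end of some shield segment at $\xi$ is strictly nearer to $z$ than $\xi$.

*Proof.* Let $x=\langle z-\xi,v_{i,a}\rangle$ and let $y$ be the perpendicular coordinate. Write $q=q_m<1$, $g=g_m$. Let $b=\xi-qg\,v_{i,a}\pm g\,v_{i,a}^\perp$ be the end of the last rung on the side of $z$. Then
$$|z-\xi|^2-|z-b|^2=2g(|y|-qx)-g^2(1+q^2),$$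
which is positive if and only if $|y|>qx+\frac g2(1+q^2)$. If $x\le-\varepsilon_i$, the right side is at most $-q\varepsilon_i+\frac{q\varepsilon_i}2(1+q^2)<0$ by (6). If $x>-\varepsilon_i$, the distance assumption gives $|y|>9\varepsilon_i$ (for $x\ge0$ the distance to the ray is $|y|$; for $-\varepsilon_i<x<0$ it is $\sqrt{x^2+y^2}$, and $\sqrt{99}>9$). On the other hand $qx+\frac g2(1+q^2)\le5\varepsilon_i+g\le6\varepsilon_i$. $\square$

**The enlarged sets.** Put
$$U_\pi=X_\pi\cup\bigcup_{j\equiv\pi}[s_j,w_j]\cup\bigcup_{i\not\equiv\pi}(\text{shield segments of cluster }i).$$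
Each added segment has its foot in $X_\pi$: $s_j$ is a tip of cluster $j\equiv\pi$, and shield feet lie in $Y_i\subset X_\pi$ for $i\not\equiv\pi$.

## 9. Both enlarged sets support themselves

**Proposition 5.** For $\pi=0,1$ and every added segment $[s,t]$ of $U_\pi$, the inequality $|z-t|<|s-t|$ implies $d(z,U_\pi)<d(z,X_{1-\pi})$.

*Proof.* Since $X_{1-\pi}$ is closed, it is enough to show $d(z,U_\pi)<|z-\xi|$ for each $\xi\in X_{1-\pi}$. Recall that $X_{1-\pi}$ consists of the tips of the clusters $i\not\equiv\pi$ and of the tripods $Y_i$ with $i\equiv\pi$.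

**(a) Main segments.** Here we go through the clusters one at a time. Let $j\equiv\pi$ and $|z-w_j|<R_j$. Since $w_j\in U_\pi$,
$$d(z,U_\pi)\le|z-w_j|<R_j\le1.0001.$$
Use the coordinates $(e,f)$ of (3). As $e_{j-2}$ (for $j\ge1$) and $e_j$ are within $10^{-5}$ of $e$, the pairs $v_{j-1,2},v_{j-1,3}$ and $v_{j+1,2},v_{j+1,3}$ are, in some order, within $10^{-5}$ of $(\frac12,\pm\frac{\sqrt3}2)$. Let $\xi\in X_{1-\pi}$ be in cluster $i$.

- *$i\notin\{j-3,\dots,j+1\}$.* By (3), and by the consequence of (4), $|w_j-\xi|\ge2.1$. So $|z-\xi|>1.05>d(z,U_\pi)$.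

- *$i=j-3$, so $\xi$ is a tip.* By (I3), $|w_j-\xi|\ge2R_j+\frac{150}{n^2}-2\sigma_{j-3}\ge2R_j$. So $|z-\xi|>R_j>d(z,U_\pi)$.

- *$i=j$, so $\xi\in Y_j$.* Since $c_j^*=w_j+(R_j+\sigma_j)e_{j-1}$, we have $\langle z-c_j^*,v_{j,1}\rangle=R_j+\sigma_j-\langle z-w_j,e_{j-1}\rangle>\sigma_j$. So $z\notin T_j$. By Lemma 3 a tip of cluster $j$, which is in $X_\pi$, is nearer to $z$ than $\xi$.

- *$i=j-2$, so $\xi\in Y_{j-2}$.* By (I2), $|w_j-c^*_{j-2}|\ge R_j+\frac{180}{n^2}-\sigma_{j-2}\ge R_j+2\sigma_{j-2}$. So $|z-c^*_{j-2}|>2\sigma_{j-2}$ and $z\notin T_{j-2}$. Lemma 3 applies, and the tips of cluster $j-2$ are in $X_\pi$.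

- *$i=j-1$, $\xi=p_{j-1,1}=s_{j-1}$.* By (3), $|z-\xi|\le5$. The ray of Lemma 4 lies on the line $w_{j-1}+\mathbb Re_{j-2}$. Its distance to $w_j=w_{j-1}+h_{j-1}e_{j-1}$ is $h_{j-1}\sqrt{1-c_{j-2}^2}\ge R_j+\frac{80}{n^2}$ by (I1). So $z$ has distance $>\frac{80}{n^2}>10\varepsilon_{j-1}$ from it. Lemma 4 applies, and the shields of cluster $j-1\not\equiv\pi$ lie in $U_\pi$.

- *$i=j-1$, $\xi=p_{j-1,a}$, $a=2,3$.* Again $|z-\xi|\le5$. Relative to $w_j$, the ideal rays start at $(1,-1)$ with directions $(\frac12,\pm\frac{\sqrt3}2)$. For the sign $+$, the nearest point to the origin is at parameter $\frac{\sqrt3-1}2$, at distance $\sqrt{2-(\frac{\sqrt3-1}2)^2}>1.36$. For the sign $-$, it is the starting point, at distance $\sqrt2$. The actual ray differs from the ideal one by at most $3\cdot10^{-3}$ for parameters $t\le5$, and its points with $t\ge5$ are at distance at least $3$ from $w_j$. So the ray stays at distance at least $1.3$ from $w_j$, hence at distance $>0.2>10\varepsilon_{j-1}$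 from $z$. Lemma 4 applies.

- *$i=j+1$, $\xi=p_{j+1,a}$, $a=2,3$.* By (3), $|z-\xi|\le5$. The ideal ray starts at $(2,0)$ with direction $(\frac12,\pm\frac{\sqrt3}2)$, and $|(2,0)+t(\frac12,\pm\frac{\sqrt3}2)|^2=4+2t+t^2\ge4$. As before, the actual ray stays at distance at least $1.9$ from $w_j$. So Lemma 4 applies, and the shields of cluster $j+1\not\equiv\pi$ lie in $U_\pi$.

- *$i=j+1$, $\xi=p_{j+1,1}=s_{j+1}$.* This is the real rival. Again $|z-\xi|\le5$. If $z$ has distance $>10\varepsilon_{j+1}$ from the ray $\{s_{j+1}-te_j:t\ge0\}$, Lemma 4 applies. Otherwise, since this ray lies on the line $w_{j+1}+\mathbb Re_j$, we can write $z=w_{j+1}+Xe_j+ue_j^\perp$ with $|u|\le10\varepsilon_{j+1}$ and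
$$X=\langle z-w_j,e_j\rangle-h_j<R_j-h_j=\gamma_j.$$
Since $s_{j+1}=w_{j+1}+R_{j+1}e_j$ and $w_{j+2}=w_{j+1}+h_{j+1}e_{j+1}$,
$$|z-s_{j+1}|^2-|z-w_{j+2}|^2=R_{j+1}^2-h_{j+1}^2-2X(R_{j+1}-c_jh_{j+1})+2h_{j+1}u\langle e_{j+1},e_j^\perp\rangle .$$
As $R_{j+1}-c_jh_{j+1}>0$, this is at least $R_{j+1}^2-h_{j+1}^2-2\gamma_j(R_{j+1}-c_jh_{j+1})-20\varepsilon_{j+1}h_{j+1}>0$ by (I4). And $w_{j+2}\in U_\pi$, because $j+2\equiv\pi$.

**(b) Shield segments.** Here we check that the ladder defends itself. Consider a rung at a tip $\xi$ of a cluster $i\not\equiv\pi$, so $\xi\in X_{1-\pi}$. By symmetry let its end be $b_l=(q_lg_l,g_l)$ in local coordinates. Let $z=(x,y)$ with $(x-q_lg_l)^2+(y-g_l)^2<g_l^2$. Then $y>0$, and $(x-q_lg_l)^2<2g_ly-y^2<2g_ly$, so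
$$y>\frac{(x-q_lg_l)^2}{2g_l}.$$

*Against $\xi$, rung $l=0$.* Here $x>q_0g_0-g_0=\frac{\delta_i}2$. So the point $(\delta_i,0)\in Y_i\subset X_\pi$ is nearer to $z$ than $\xi=(0,0)$.

*Against $\xi$, rung $l\ge1$.* Put $q'=q_{l-1}$, $g'=g_{l-1}$, $q=q_l=\frac34q'$, $g=g_l$. The point $b_{l-1}=(q'g',g')\in U_\pi$ is nearer to $z$ than $\xi$ if and only if $q'x+y>\frac{g'}2(1+q'^2)$. Now
$$q'x+y>\min_{x}\Big(q'x+\frac{(x-qg)^2}{2g}\Big)=q'g\Big(q-\frac{q'}2\Big)=\frac{q'^2g}4=\frac{g'(1+q'^2)}2.$$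
The minimum is at $x=qg-q'g$, and the last equality is the definition of $g=g_l$.

*Against other points $\xi'\in X_{1-\pi}$.* We have $|z-\xi|<g_l+q_lg_l+g_l\le\frac{\sigma_i}5$ and $d(z,U_\pi)\le|z-b_l|<g_l\le\frac{\sigma_i}{20}$. If $\xi'$ is in cluster $i$, it is another tip (the tripod $Y_i$ is in $X_\pi$), so $|\xi-\xi'|=\sqrt3\,\sigma_i$. If $\xi'$ is in another cluster, $|\xi-\xi'|\ge1$ by (5). In both cases $|z-\xi'|>\frac{\sigma_i}{20}>d(z,U_\pi)$. $\square$

## 10. The two zone pairs differ: proof of Theorem A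

By Proposition 5 and Lemma 2 there is a zone pair $(A,B)$ with $A\supset U_0$, and, with the roles of $P,Q$ interchanged, a zone pair $(A^*,B^*)$ with $B^*\supset U_1$. Suppose $A=A^*$. Then $B=\operatorname{dom}(Q,A)=B^*$. So $w_0\in A$ and $w_1\in B$, and (1) gives $d(w_0,P)\le|w_0-w_1|=h_0<R_0$.

But $d(w_0,P)=R_0$. Indeed $|w_0-s_0|=R_0$. The other two tips of cluster $0$ have $e_{-1}$-component $R_0+\sigma_0+\frac12\sigma_0>R_0$ relative to $w_0$. The tripod $Y_0$ belongs to $Q$. All clusters $i\ge1$ are at distance at least $1.9$ from $w_0$ by (3) and the consequence of (4). This contradiction shows $A\ne A^*$, and Lemma 1 gives two different 3-sectors in $\mathbb R^2$.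

For $d>2$ take the sites $P\times\mathbb R^{d-2}$, $Q\times\mathbb R^{d-2}$ and the sets $C_i\times\mathbb R^{d-2}$. Since $d((z,t),X\times\mathbb R^{d-2})=d(z,X)$, these are disjoint closed sites with two different 3-sectors. This proves Theorem A, and the conjecture is false. $\blacksquare$

## 11. The two sides of each $C_i$

We now turn to uniqueness, for all $k$, with fresh notation: the $w_j,s_j,R_j,\delta_i,\sigma_i,\dots$ of the example are no longer used. Let $(C_1,\dots,C_{k-1})$ be a $k$-sector of $P=C_0$ and $Q=C_k$. All $C_i$ are closed. For $1\le i\le k-1$ let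
$$f_i=d(\cdot,C_{i-1})-d(\cdot,C_{i+1}),\qquad L_i=\{f_i\le0\},\qquad S_i=\{f_i\ge0\},$$
so $C_i=\{f_i=0\}=L_i\cap S_i$. Put $L_0=P$, $S_k=Q$, $L_k=S_0=\mathbb R^d$. In the example $P=\{0\}$, $Q=\{3\}$, $k=3$ on the line, $L_1=(-\infty,1]$, $L_2=(-\infty,2]$, $S_1=[1,\infty)$, $S_2=[2,\infty)$.

Reversal is a symmetry: $(C_{k-1},\dots,C_1)$ is a $k$-sector of $Q,P$, and passing to it replaces $f_m$ by $-f_{k-m}$, $L_m$ by $S_{k-m}$, and $S_m$ by $L_{k-m}$.

**Lemma 6.**

(a) $C_i\cap C_{i+1}=\emptyset$ for $0\le i\le k-1$, and $C_{i-1}\cap C_{i+1}=\emptyset$ for $1\le i\le k-1$.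

(b) For $x\in C_j$ and $1\le i\le k-1$: $f_i(x)<0$ if $j<i$, and $f_i(x)>0$ if $j>i$.

(c) $L_{i-1}\cap S_i=\emptyset$ for $1\le i\le k$; hence $L_{i-1}\subset L_i$ and $S_i\subset S_{i-1}$.

(d) For $1\le i\le k-1$: $L_i=\operatorname{dom}(L_{i-1},S_{i+1})$ and $S_i=\operatorname{dom}(S_{i+1},L_{i-1})$. For $x\notin L_{i-1}$ the nearest points of $L_{i-1}$ lie in $C_{i-1}$; for $x\notin S_{i+1}$ those of $S_{i+1}$ lie in $C_{i+1}$. For $z\in C_i$, $r(z):=d(z,L_{i-1})=d(z,S_{i+1})>0$.

(e) If $z\in C_i$ with $i\ge2$, and $a\in C_{i-1}$ is a point of $L_{i-1}$ nearest to $z$, then $r(a)\le r(z)$; symmetrically upward. Hence $d(z,P)\le i\,r(z)$ and $d(z,Q)\le(k-i)\,r(z)$.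

(f) If $\delta=\operatorname{dist}(P,Q)>0$, then $r\ge\delta/k$, and $|\alpha-s|\ge\delta/k$ for $\alpha\in L_{i-1}$, $s\in S_i$, $1\le i\le k$.

*Proof.* **(a)** Let $x\in C_i\cap C_{i+1}$. If $i\ge1$, then $d(x,C_{i-1})=d(x,C_{i+1})=0$, so $x\in C_{i-1}\cap C_i$; going down, $x\in P$. In the same way, going up, $x\in Q$. This contradicts $P\cap Q=\emptyset$. If $x\in C_{i-1}\cap C_{i+1}$, then $f_i(x)=0$, so $x\in C_i\cap C_{i+1}$, which is impossible.

**(b)** If $|i-j|=1$, one of the two distances in $f_i(x)$ is $0$ and the other is positive by (a), with the stated sign. Suppose (b) fails, and take a failing pair with $|i-j|\ge2$ minimal. By reversal let $j<i$, $x\in C_j$, $f_i(x)\ge0$. Put $x_j=x$, and let $x_{l+1}$ be a point of $C_{l+1}$ nearest to $x_l$, for $j\le l\le i-2$. Since $x_{i-1}\in C_{i-1}$, $f_i(x_{i-1})<0$. So there is $l$ with $j\le l\le i-2$ and $f_i(x_l)\ge0>f_i(x_{l+1})$, and $[x_l,x_{l+1})$ contains some $c\in C_i$. Now $f_{l+1}(x_l)<0$, because $x_l\in C_l$.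 The half-open segment $[x_l,x_{l+1})$ misses $C_{l+1}$, because $x_{l+1}$ is a nearest point. So $f_{l+1}$ does not vanish there, and $f_{l+1}(c)<0$. But $c\in C_i$ and $i>l+1$, so this is a failing pair with difference $i-l-1<i-j$. That contradicts minimality, or the case of difference $1$.

**(c)** Let $x\in L_{i-1}$ and $i\le k-1$; we show $f_i(x)<0$. If $i=1$, or if $f_{i-1}(x)=0$, then $x\in C_{i-1}$ and (b) applies. If $f_{i-1}(x)<0$, let $v\in C_{i+1}$ be nearest to $x$. By (b), $f_{i-1}(v)>0$, so $[x,v)$ meets $C_{i-1}$, and $d(x,C_{i-1})<|x-v|=d(x,C_{i+1})$. For $i=k$: $f_{k-1}>0$ on $Q$ by (b), so $L_{k-1}\cap Q=\emptyset$. The inclusions follow, because the complement of $S_i$ lies in $L_i$ and the complement of $L_{i-1}$ lies in $S_{i-1}$.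

**(d)** Let $x\notin L_{i-1}$. If $i-1\ge1$, every segment from $x$ to a point of $L_{i-1}$ meets $C_{i-1}\subset L_{i-1}$. So $d(x,L_{i-1})=d(x,C_{i-1})$, and a nearest point of $L_{i-1}$ must itself be the point where its segment meets $C_{i-1}$. For $i=1$, $L_0=C_0$. The statement for $S_{i+1}$ follows by reversal.

If $z\in L_i$, then $z\notin S_{i+1}$ by (c), and $d(z,L_{i-1})\le d(z,C_{i-1})\le d(z,C_{i+1})=d(z,S_{i+1})$. Conversely let $d(z,L_{i-1})\le d(z,S_{i+1})$. If $z\in L_{i-1}$, then $z\in L_i$ by (c). If $z\in S_{i+1}$, then $d(z,L_{i-1})=0$, so $z\in L_{i-1}\cap S_{i+1}\subset L_{i-1}\cap S_i=\emptyset$, which is impossible. Otherwise the two distances are those to $C_{i-1}$ and $C_{i+1}$, and $f_i(z)\le0$. The statement for $S_i$ is symmetric. If $z\in C_i=L_i\cap S_i$, then $z\notin L_{i-1}\cup S_{i+1}$ by (c), so both distances are positive, equal to $d(z,C_{i-1})$ and $d(z,C_{i+1})$, and these agree.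

**(e)** Since $z\in C_i\subset S_i$, $r(a)=d(a,S_i)\le|a-z|=r(z)$. Iterating, we get from $z$ to $P$ in $i$ steps of length at most $r(z)$; upward we reach $Q$ in $k-i$ steps.

**(f)** By (e), $\delta\le d(z,P)+d(z,Q)\le k\,r(z)$. If $i\le k-1$, then $f_i(\alpha)<0\le f_i(s)$ by (c), so $[\alpha,s]$ contains some $c\in C_i$ and $|\alpha-s|\ge|\alpha-c|\ge d(c,L_{i-1})=r(c)$. If $i=k$, then $f_{k-1}(\alpha)\le0<f_{k-1}(s)$, so $[\alpha,s]$ contains some $c\in C_{k-1}$ and $|\alpha-s|\ge|c-s|\ge d(c,Q)=r(c)$. $\square$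

## 12. On the line: equal division of each gap (Theorem C)

Let $d=1$. Call $p\in P$, $q\in Q$ adjacent if no point of $P\cup Q$ lies strictly between them. We show
$$C_i=\{p+i(q-p)/k:\ p\in P,\ q\in Q\text{ adjacent}\}, \tag{7}$$
which determines $C_i$ from $P$ and $Q$.

**Step 1: each point of $C_i$ sits in an evenly divided gap.** Let $z\in C_i$, $r=r(z)$. The nearest points to $z$ of the disjoint sets $L_{i-1}$ and $S_{i+1}$ are at distance $r$, so they are among $z\pm r$ and lie on different sides of $z$. By reflection let $a=z-r\in L_{i-1}$, $b=z+r\in S_{i+1}$. Then $a\notin S_{i+1}$, $b\notin L_{i-1}$, and $(z-r,z+r)$ misses $L_{i-1}\cup S_{i+1}$.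

Let $i\ge2$. Then $a\in C_{i-1}$ by Lemma 6(d). We show that the picture at $a$ is the same as at $z$, with the same $r$. For $x\in(a,z)$ the points of $S_{i+1}$ lie in $(-\infty,a)\cup[z+r,\infty)$. Those on the left are at distance more than $x-a$, with a margin because $S_{i+1}$ is closed; those on the right are at distance more than $r>x-a$. So $d(x,S_{i+1})>x-a\ge d(x,L_{i-1})$, and $x\notin S_i$. Hence $S_i$ misses $(a,z)$. The nearest points to $a$ of the disjoint sets $L_{i-2}$ and $S_i$ are $a\pm r(a)$, on different sides, and $r(a)\le r$ by Lemma 6(e). The one at $a+r(a)\in(a,z]$ is not in $L_{i-2}\subset L_{i-1}$, because $L_{i-1}$ misses $(a,z]$. So it is in $S_i$, which misses $(a,z)$; hence $a+r(a)=z$. Thus $r(a)=r$ and $a-r\in L_{i-2}$, with the same orientation.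

Inductively downward, and symmetrically upward, $p=z-ir\in P$ and $q=z+(k-i)r\in Q$. With $c_m=p+mr$ we have $c_m\in C_m$, and the intervals $(c_{m-1},c_{m+1})$, $1\le m\le k-1$, miss $L_{m-1}\cup S_{m+1}\supset P\cup Q$. These intervals cover $(p,q)$. So $p,q$ are adjacent, and $z=p+i(q-p)/k$ lies strictly between them.

**Step 2: each gap contains the expected point.** Let $p\in P$, $q\in Q$ be adjacent. By Lemma 6(b), $f_i(p)<0<f_i(q)$, so $C_i$ has a point $z$ strictly between them. By Step 1, $z=p^*+i(q^*-p^*)/k$ for an adjacent pair $p^*\in P$, $q^*\in Q$ with $z$ strictly between. Both pairs consist of the points of $P\cup Q$ nearest to $z$ on its two sides. As $P\cap Q=\emptyset$, $p^*=p$ and $q^*=q$. This proves (7) and Theorem C. $\blacksquare$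

## 13. Sites at positive distance: amplifying a discrepancy (Theorem B)

Suppose two different $k$-sectors exist. We measure how far they disagree at a point, by a number $u$, and at what scale, by a number $\rho$. Among points where the scale is nearly as small as possible, we show that $u$ must be small, and then that $u$ can always be increased by a fixed factor without increasing $\rho$. This is a contradiction. Positive distance is what makes "as small as possible" meaningful: it gives $\inf\rho>0$. For the sites of Theorem A, where $\operatorname{dist}(P,Q)=0$, the bound of Lemma 6(f) is empty and the argument cannot begin.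

For $k=2$ there is nothing to prove. Let $\delta=\operatorname{dist}(P,Q)>0$, and let $(C_i)\ne(C_i')$ be $k$-sectors, with $L_i,S_i,r$ and $L_i',S_i',r'$ as in Section 11. For $1\le i\le k-1$ define:

- type 1 points of index $i$: $z\in C_i'\setminus L_i$, with $\rho(z)=r'(z)$ and $u(z)=d(z,L_i)>0$;
- type 2 points of index $i$: $b\in C_i\setminus S_i'$, with $\rho(b)=r(b)$ and $u(b)=d(b,S_i')>0$.

The type and the index are part of the data of a point. Let $\mathcal D$ be the set of all these points.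

*Example.* On the line, if one sector had $C_1=\{1\}$, $L_1=(-\infty,1]$, and the other had $1.1\in C_1'$, then $z=1.1$ would be of type 1 and index 1, with $u(z)=0.1$. (By Theorem C this does not happen; the example only illustrates the definition.)

After possibly exchanging $C$ and $C'$, $\mathcal D\ne\emptyset$. If $z\in C_i'\setminus C_i$, then $z\notin L_i$ (type 1), or $z\notin S_i$ (type 2 after the exchange). If $z\in C_i\setminus C_i'$, then $z\notin S_i'$ (type 2), or $z\notin L_i'$ (type 1 after the exchange). Reversing the order while exchanging $C$ and $C'$ swaps the two types, so it suffices to analyze type 1.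

By Lemma 6(f), $\rho\ge\delta/k$ on $\mathcal D$. By Lemma 6(e), $u\le k\rho$; for type 1, $u(z)\le d(z,P)\le k\,r'(z)$. Scale so that $\inf_{\mathcal D}\rho=1$, and put $\eta=\delta/k$ with $\delta$ after scaling; then $\eta\in(0,1]$. Below, the constants in $O(\cdot)$ depend only on $k$ and $\eta$. We use twice that for $v\ne0$
$$|v+h|\ge|v|+\Big\langle\frac v{|v|},h\Big\rangle, \tag{8}$$
which is Cauchy–Schwarz applied to $\langle v/|v|,v+h\rangle$.

**Step 1 (from a type 1 point to a point $b\in C_{i+1}$).** This step sets up the points that may carry the discrepancy further. Let $z$ be of type 1, index $i$, $r=\rho(z)$, $u=u(z)$. Let $a'=a'(z)$ be a point of $L'_{i-1}$ nearest to $z$. By Lemma 6(d), $a'\in C'_{i-1}$ (with $C_0'=P$), and $|z-a'|=r$. Let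
$$u_a=d(a',L_{i-1})=|a'-\alpha|,\qquad\alpha\in L_{i-1}.$$
If $u_a>0$, then $i\ge2$ (for $i=1$, $a'\in P=L_0$), $a'$ is of type 1 with index $i-1$, $u(a')=u_a$, and $\rho(a')\le r$ by Lemma 6(e).

Let $D=|z-\alpha|\in[r-u_a,r+u_a]$. The set $V(\alpha)=\{x:|x-\alpha|\le d(x,S_{i+1})\}$ is an intersection of closed half-spaces, so it is closed and convex. It is contained in $\operatorname{dom}(L_{i-1},S_{i+1})=L_i$. So $z\notin V(\alpha)$, while $\alpha\in V(\alpha)$. Write $V(\alpha)\cap[z,\alpha]=[y,\alpha]$ and $\tau=|z-y|$. As $y\in L_i$, $\tau\ge u>0$. By continuity $d(y,S_{i+1})=|y-\alpha|$. Choose $b\in S_{i+1}$ with $|y-b|=|y-\alpha|=D-\tau$. Since $y\in L_i$, $y\notin S_{i+1}$ by Lemma 6(c), so $b\in C_{i+1}$ by Lemma 6(d) (with $C_k=Q$). Moreover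
$$d(b,L_i)\le|b-y|=D-\tau\le r+u_a-\tau. \tag{9}$$

The function $\ell(x)=|x-\alpha|^2-|x-b|^2$ is affine, with $\ell(y)=0$ and $\ell(\alpha)=-|\alpha-b|^2\le-\eta^2$ by Lemma 6(f), as $b\in S_{i+1}\subset S_i$. Since $y$ lies between $z\neq y$ and $\alpha$,
$$\ell(z)>0,\ \text{ i.e. }|z-b|<D,\qquad\text{and}\qquad\frac\tau D=\frac{\ell(z)}{\ell(z)+|\alpha-b|^2}. \tag{10}$$
If $b\in S'_{i+1}$, then $|z-b|\ge d(z,S'_{i+1})=r$, so $D>r$ and
$$0<\ell(z)\le D^2-r^2\le2Du_a\qquad(\text{if }b\in S'_{i+1}). \tag{11}$$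
In particular $u_a>0$ in that case.

**Step 2 ($u$ is small where $\rho$ is near $1$).** Let $\kappa=\frac{\eta^2}{32k}$. First claim: *if $r\le2$ and $u_a<\kappa u$, then $b$ is of type 2 and $\rho(b)\le r-(1-\kappa)u$.*

Suppose $b\in S'_{i+1}$. By (10) and (11), $u\le\tau\le D\cdot\frac{2Du_a}{\eta^2}$. Here $D\le r+\kappa u\le r(1+\kappa k)\le4$. So $u\le\frac{32u_a}{\eta^2}<\frac{32\kappa u}{\eta^2}\le u$, a contradiction. So $b\notin S'_{i+1}$. Then $i+1\le k-1$, since $S_k'=Q=S_k\ni b$ would hold for $i+1=k$. So $b$ is of type 2 with index $i+1$, and (9) with $\tau\ge u$ gives $\rho(b)=d(b,L_i)\le r+u_a-u\le r-(1-\kappa)u$.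

Second claim: *if $x\in\mathcal D$, $\rho(x)\le1+\zeta$ and $0<\zeta\le1$, then $u(x)\le K\zeta$ with $K=2\kappa^{-k}$.*

Let $x$ be of type 1. Start with $z=x$ and replace $z$ by $a'(z)$ as long as $u_a\ge\kappa u(z)$. Each replacement keeps the type, lowers the index by $1$, does not increase $\rho$, and multiplies $u$ by at least $\kappa$. At index $1$, $u_a=0$, so there are at most $k-2$ replacements. We end at $z^*$ with $u(z^*)\ge\kappa^ku(x)$ and $u_a<\kappa u(z^*)$. By the first claim, $1\le\rho(b)\le1+\zeta-(1-\kappa)u(z^*)$, so $u(z^*)\le2\zeta$. Type 2 is symmetric.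

**Lemma 7.** Let $0<\nu\le1$, $B^\circ(o,1)\cap\operatorname{conv}(\{x\}\cup\bar B(c,\eta/2))=\emptyset$, $|x-o|\le1+\nu$, $|x-c|\le2$. Then $\langle c-x,o-x\rangle\le-\frac\eta2+6\sqrt\nu$.

*Proof.* The lemma says that, seen from $x$, a fat obstacle around $c$ must point away from a ball that $x$ almost touches. Note $|o-x|\ge1$. Let $m=\frac{o-x}{|o-x|}$ and $q=c-x+\frac\eta2m$, so $|q|\le3$. Since $x+q\in\bar B(c,\eta/2)$, the point $x+tq$ is in the hull for $t\in[0,1]$. Hence
$$1\le|x+tq-o|^2=|x-o|^2-2t\langle q,o-x\rangle+t^2|q|^2.$$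
As $|x-o|^2-1\le3\nu$, for $0<t\le1$ we get $\langle q,o-x\rangle\le\frac{3\nu}{2t}+\frac{9t}2$. With $t=\sqrt\nu$ this reads $\langle c-x,o-x\rangle+\frac\eta2|o-x|\le6\sqrt\nu$, and $|o-x|\ge1$. $\square$

**Step 3 (the gain).** This step shows that $b$ carries a larger discrepancy than $z$, unless $u_a$ is nearly $u$. *There are $\zeta_1\in(0,1]$ and a function $\vartheta(\zeta)=O(\zeta)$, depending only on $k,\eta$, such that the following holds. If $z$ is of type 1, $\rho(z)\le1+\zeta$, $0<\zeta\le\zeta_1$, and $u_a\le(1-\varepsilon')u$ for some $\varepsilon'>0$, then $b$ is of type 2, $\rho(b)\le\rho(z)$, and*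
$$u(b)\ge(2-\vartheta)u-u_a\ \text{ if }u_a>0,\qquad u(b)\ge(1+\tfrac\eta4)u\ \text{ if }u_a=0.$$

By Step 2, $u_a<u\le K\zeta$. As $1\le r\le1+\zeta$, $D=1+O(\zeta)$; let $\zeta$ be so small that $D\le2$ and $u_a<1$. In what follows all vectors have bounded length, so moving a point by $O(\zeta)$ changes inner products by $O(\zeta)$; "for small $\zeta$" always means below a bound depending only on $k,\eta$.

*Case A: $b\in S'_{i+1}$ is impossible.* Suppose $b\in S'_{i+1}$. By (11), $u_a>0$, so $a'\in\mathcal D$ and $d(a',S_i')=\rho(a')\ge1$. The set $V'(b)=\{x:|x-b|\le d(x,L'_{i-1})\}$ is convex and contained in $\operatorname{dom}(S'_{i+1},L'_{i-1})=S'_i$. It contains $\bar B(b,\eta/2)$, because $d(b,L'_{i-1})\ge d(b,L'_i)\ge\eta$ by Lemma 6(f). The point $z$ is nearly in it. Indeed, for $a\in L'_{i-1}$ the affine function $x\mapsto|x-b|^2-|x-a|^2$ is at most $D^2-r^2\le2Du_a\le4K\zeta$ at $z$, and at most $-\eta^2$ at $b$. Put $\lambda=4K\zeta/\eta^2$, which is at most $1$ for small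 $\zeta$, and $x_1=z+\lambda(b-z)$. There the function is at most $4K\zeta-\lambda\eta^2=0$ for every $a$, so $x_1\in V'(b)$. Also $|x_1-z|\le\lambda D=O(\zeta)$.

Apply Lemma 7 with $o=a'$, $x=x_1$, $c=b$. The hull lies in $V'(b)\subset S_i'$, which misses $B^\circ(a',1)$; $|x_1-a'|\le r+O(\zeta)\le1+\nu$ with $\nu=O(\zeta)$; and $|x_1-b|\le|z-b|<D\le2$. So $\langle b-x_1,a'-x_1\rangle\le-\frac\eta2+O(\sqrt\zeta)$. Since $|x_1-z|$ and $|\alpha-a'|=u_a$ are $O(\zeta)$, $\langle b-z,\alpha-z\rangle\le-\frac\eta2+O(\sqrt\zeta)$. By (8) with $y=z+\tau\frac{\alpha-z}D$, using $r\le|z-b|<D=1+O(\zeta)$ and $\zeta$ small,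
$$D-\tau=|y-b|\ge|z-b|+\tau\,\frac{-\langle b-z,\alpha-z\rangle}{|z-b|\,D}\ge r+\tfrac\eta4\tau.$$
As $D\le r+u_a$, we get $(1+\frac\eta4)\tau\le u_a$. So $u\le\tau<u_a<u$, a contradiction.

*What Case A gives.* So $b\notin S'_{i+1}$; thus $i+1\le k-1$ and $b$ is of type 2 with index $i+1$. By (9) and $\tau\ge u\ge u_a$, $1\le\rho(b)=d(b,L_i)\le D-\tau\le r+u_a-\tau\le r$. This gives $\rho(b)\le\rho(z)$ and $\tau\le D-1=O(\zeta)$. By Step 2, $T:=u(b)=O(\zeta)$. Let $s'\in S'_{i+1}$ with $|b-s'|=T$. Then $|z-s'|\ge d(z,S'_{i+1})=r$. With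
$$\omega=\Big\langle\frac{z-s'}{|z-s'|},\frac{\alpha-z}D\Big\rangle,$$
(8) gives $|y-s'|\ge|z-s'|+\omega\tau\ge r+\omega\tau$. Together with $|y-b|=D-\tau\le r+u_a-\tau$,
$$T\ge|y-s'|-|y-b|\ge(1+\omega)\tau-u_a. \tag{12}$$
It remains to bound $\omega$ from below. Note that $1\le|z-s'|\le|z-y|+|y-b|+T=1+O(\zeta)$.

*Case B: $u_a>0$.* Then $i\ge2$, $a'\in\mathcal D$ and $d(a',S_i')=\rho(a')\ge1$. We claim $d(\alpha,S_i)\ge1-u_a$. Otherwise let $s\in S_i$ be nearest to $\alpha$. As $\alpha\in L_{i-1}$, $\alpha\notin S_i$, so $s\in C_i$ by Lemma 6(d). Also $|a'-s|\le u_a+|\alpha-s|<1$, so $s\notin S_i'$. Thus $s$ is of type 2 with index $i$ and $\rho(s)=d(s,L_{i-1})\le|s-\alpha|<1$, which contradicts $\inf\rho=1$.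

So $B^\circ(\alpha,1-u_a)$ misses $S_i$ and hence lies in $L_i$. As $d(b,L_i)=\rho(b)\ge1$, $|\alpha-b|\ge2-u_a$. Since $|y-\alpha|=|y-b|=D-\tau=1+O(\zeta)$,
$$\langle b-y,\alpha-y\rangle=\tfrac12\big(|y-b|^2+|y-\alpha|^2-|\alpha-b|^2\big)\le-1+O(\zeta).$$
As $|z-y|$ and $|b-s'|$ are $O(\zeta)$, $\langle s'-z,\alpha-z\rangle\le-1+O(\zeta)$, and therefore $\omega\ge1-O(\zeta)$. Now (12) with $\tau\ge u$ gives $T\ge(2-\vartheta)u-u_a$ with $\vartheta=O(\zeta)$.

*Case C: $u_a=0$.* Then $\alpha=a'$. The convex set $V(\alpha)\subset L_i$ contains $y$, and it contains $\bar B(\alpha,\eta/2)$, because $d(\alpha,S_{i+1})\ge d(\alpha,S_i)\ge\eta$. Since $d(b,L_i)\ge1$, Lemma 7 applies with $o=b$, $x=y$, $c=\alpha$, $\nu=O(\zeta)$: here $|y-b|=|y-\alpha|=D-\tau\le D=1+O(\zeta)$ and $|y-\alpha|\le2$. So $\langle\alpha-y,b-y\rangle\le-\frac\eta2+O(\sqrt\zeta)$. Again because $|z-y|$ and $|b-s'|$ are $O(\zeta)$, $\omega\ge\frac\eta2-O(\sqrt\zeta)\ge\frac\eta4$ for small $\zeta$. Now (12) gives $T\ge(1+\frac\eta4)\tau\ge(1+\frac\eta4)u$.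

**Step 4 (iteration).** This step handles points where $u_a$ is nearly $u$, by moving down to $a'$ at a controlled loss, and then repeats the gain without end. Choose $\varepsilon>0$ with $\varepsilon4^k\le\frac\eta{16}$, and put $\varepsilon_s=\varepsilon4^s$. Fix $\zeta\in(0,\zeta_1]$ so small that $\vartheta(\zeta)\le\frac\varepsilon{20}$. Pick $x_0\in\mathcal D$ with $\rho(x_0)\le1+\zeta$; by symmetry let it be of type 1. Put $z_0=x_0$. Given $z_s$, let $u_a$ be its value from Step 1. If $u_a>(1-\varepsilon_s)u(z_s)$, put $z_{s+1}=a'(z_s)$, of type 1 with $u(z_{s+1})=u_a$; otherwise stop. Indices decrease and $u_a=0$ at index $1$, so we stop at some $s\le k-2$. Then $\rho(z_s)\le\rho(x_0)$, and since $\sum_{t<s}4^t\le\frac{4^s}3$,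
$$u(z_s)\ge\Big(1-\sum_{t<s}\varepsilon_t\Big)u(x_0)\ge(1-\tfrac13\varepsilon_s)\,u(x_0).$$
Step 3 with $\varepsilon'=\varepsilon_s$ yields a type 2 point $x_1=b$ with $\rho(x_1)\le\rho(x_0)\le1+\zeta$ and $u(x_1)\ge(1+\varepsilon_s-\vartheta)u(z_s)$: if $u_a>0$, use $u_a\le(1-\varepsilon_s)u(z_s)$; if $u_a=0$, use $\frac\eta4\ge\varepsilon_s$. Since $\varepsilon_s\le\frac1{16}$,
$$u(x_1)\ge(1-\tfrac13\varepsilon_s)(1+\varepsilon_s-\vartheta)u(x_0)\ge(1+0.6\,\varepsilon_s-\vartheta)u(x_0)\ge(1+\tfrac\varepsilon2)u(x_0).$$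
For the middle inequality, the product is at least $1+\frac23\varepsilon_s-\frac13\varepsilon_s^2-\vartheta$, and $\frac23-\frac1{48}>0.6$.

By symmetry we can repeat from $x_1$, and so on. We obtain $x_m\in\mathcal D$ with $\rho(x_m)\le1+\zeta$ and $u(x_m)\ge(1+\frac\varepsilon2)^mu(x_0)\to\infty$. This contradicts $u(x_m)\le K\zeta$ from Step 2. Hence $C=C'$, and Theorem B is proved. $\blacksquare$
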